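# Isometric preduals of $H^\infty(B_N)$

## 1. Two preduals of $\ell_1$

Let $K=\mathbb N\cup\{\infty\}$, and write $e_i$ for the $i$-th unit vector, $i\in K$. Consider two Banach spaces of bounded functions on $K$, both with the supremum norm. The first is $c_0(K)$: here $K$ is discrete, and $x=(x_i)_{i\in K}$ is in the space if for every $\varepsilon>0$ only finitely many $i$ have $|x_i|>\varepsilon$. The second is $C(K)$: here $K$ is the one-point compactification of $\mathbb N$, so $x$ is in the space if $x_n\to x_\infty$ as $n\to\infty$. Let us compute both duals. For $a\in\ell_1(K)$ put $\varphi_a(x)=\sum_{i\in K}a_ix_i$; clearly $\|\varphi_a\|\le\|a\|_1$ on either space.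

Take $\varphi\in c_0(K)^*$ and put $a_i=\varphi(e_i)$. Testing $\varphi$ on $\sum_{i\in F}\overline{\operatorname{sgn}a_i}\,e_i$ with $F$ finite gives $\sum_F|a_i|\le\|\varphi\|$. So $a\in\ell_1(K)$ and $\|a\|_1\le\|\varphi\|$, and $\varphi=\varphi_a$ because finitely supported vectors are dense. Hence $c_0(K)^*=\ell_1(K)$ isometrically.

Take $\varphi\in C(K)^*$. For $i\in\mathbb N$ put $a_i=\varphi(e_i)$; as before $\sum_{i\in\mathbb N}|a_i|\le\|\varphi\|$. Put $a_\infty=\varphi(1)-\sum_{i\in\mathbb N}a_i$. Every $x\in C(K)$ is the norm convergent sum $x=x_\infty1+\sum_{i\in\mathbb N}(x_i-x_\infty)e_i$, so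
$$\varphi(x)=x_\infty\varphi(1)+\sum_{i\in\mathbb N}(x_i-x_\infty)a_i=\sum_{i\in K}a_ix_i .$$
For the norm, test on the function equal to $\overline{\operatorname{sgn}a_i}$ for $i\le n$ and to $\overline{\operatorname{sgn}a_\infty}$ at all other points, including $\infty$. The value is at least $\sum_{i\le n}|a_i|+|a_\infty|-\sum_{n<i<\infty}|a_i|$ in modulus, which tends to $\|a\|_1$. Hence $C(K)^*=\ell_1(K)$ isometrically as well.

The two spaces are not isometric. The constant function $1$ is an extreme point of the closed unit ball of $C(K)$: if $1=\frac12(u+v)$ with $|u|,|v|\le1$, then $u=v=1$. The closed unit ball of $c_0(K)$ has no extreme point: any $x$ in it has a coordinate with $|x_i|<\frac12$, and $x\pm\frac12e_i$ are again in the ball.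

So the Banach space $\ell_1(K)$ does not remember of which space it is the dual. The two preduals also give it different weak\* topologies: seen on $c_0(K)$, the functionals $e_n$ tend to $0$ as $n\to\infty$; seen on $C(K)$, they tend to $e_\infty$.

Which dual spaces do remember? We ask this for a space of holomorphic functions. Let $B_N$ be the open Euclidean unit ball of $\mathbb C^N$, and let $H^\infty(B_N)$ be the Banach space of bounded holomorphic functions on $B_N$ with the supremum norm. It is a dual space, and two natural preduals are at hand. One is the space $G^\infty(B_N)$ of those linear functionals on $H^\infty(B_N)$ whose restriction to the closed unit ball is continuous for the compact-open topology $\tau_0$, with the norm of $H^\infty(B_N)^*$. The other is $L^1(S_N)/H^1_0(S_N)$ with the quotient norm, where $S_N$ is the unit sphere with normalized surface measure $\sigma_N$ and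
$$H_0^1(S_N)=\Big\{g\in L^1(S_N):\int_{S_N} g(w)\,w^{\beta}\,d\sigma_N(w)=0\ \text{for all }\beta\in\mathbb{N}_0^N\Big\}.$$
It is known that both are isometric preduals and that they are isometrically isomorphic to each other. Ando proved that on the disc $\mathbb D=B_1$ there is no other: $H^\infty(\mathbb D)$ has a unique isometric predual. The problem, from the paper "Norm Attaining Elements of the Ball Algebra $H^\infty(B_N)$" (doi:10.1007/s00025-023-02111-1), is whether this extends to $N\ge2$: is every Banach space $X$ with $X^*$ isometrically isomorphic to $H^\infty(B_N)$ isometrically isomorphic to $G^\infty(B_N)$? The answer is yes, in the following strong form.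

**Theorem 1.** Let $N\ge1$, let $X$ be a Banach space and let $T:X^*\to H^\infty(B_N)$ be a surjective linear isometry. Then $\{\hat x\circ T^{-1}:x\in X\}=G^\infty(B_N)$ as subspaces of $H^\infty(B_N)^*$, where $\hat x$ denotes evaluation at $x$. Hence $X$ is isometrically isomorphic to $G^\infty(B_N)$, and $T$ is a weak\*-homeomorphism.

So for every $N\ge1$, in particular for every $N\ge2$, $H^\infty(B_N)$ has exactly one isometric predual, $G^\infty(B_N)\cong L^1(S_N)/H^1_0(S_N)$. Section 7 extends Theorem 1 to other domains, and in Section 8 the example above returns as the source of a counterexample in infinite dimensions.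

## 2. Preduals as subspaces of the dual

Write $\mathrm{Ball}(Z)$ for the closed unit ball of a Banach space $Z$, and $\mathbb T$ for the unit circle. All spaces are complex.

**Definition (concrete predual).** A concrete predual of a Banach space $A$ is a closed subspace $Y\subset A^*$ for which the canonical map $A\to Y^*$, $f\mapsto(y\mapsto y(f))$, is an isometric isomorphism onto $Y^*$.

For example, $c_0(K)$ and $C(K)$, viewed as subspaces of $\ell_1(K)^*=\ell_\infty(K)$, are two different concrete preduals of $\ell_1(K)$.

If $T:X^*\to A$ is an onto isometry, then $Y=\{\hat x\circ T^{-1}:x\in X\}$ is a concrete predual isometric to $X$. Indeed $Y$ is the image of the complete space $\{\hat x:x\in X\}\subset X^{**}$ under the isometry $(T^{-1})^*$, so it is closed and isometric to $X$; and for $y=\hat x\circ T^{-1}$ we have $y(f)=(T^{-1}f)(x)$, so under $Y\cong X$ the canonical map becomes $T^{-1}:A\to X^*$, an onto isometry. Moreover $T$ is a homeomorphism for $\sigma(X^*,X)$ and $\sigma(A,Y)$. Theorem 1 therefore says exactly that $H^\infty(B_N)$ has only one concrete predual.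

Let $Y$ be a concrete predual of $A$. Then $\sigma(A,Y)$ is the weak\* topology of $A=Y^*$, and we shall use the following standard facts.

- The set $\mathrm{Ball}(A)$ is $\sigma(A,Y)$-compact (Banach–Alaoglu). The $\sigma(A,Y)$-continuous linear functionals are exactly the elements of $Y$. The norm is lower semicontinuous: if $f_\alpha\to f$ in $\sigma(A,Y)$, then $\|f\|\le\liminf\|f_\alpha\|$, because $\|f\|=\sup\{|y(f)|:y\in\mathrm{Ball}(Y)\}$.
- (Krein–Šmulian) A convex set $C\subset A$ is $\sigma(A,Y)$-closed if $C\cap r\,\mathrm{Ball}(A)$ is $\sigma(A,Y)$-closed for each $r>0$. In particular, a linear functional on $A$ that is $\sigma(A,Y)$-continuous on bounded sets belongs to $Y$: apply the theorem to its kernel, and recall that a functional with closed kernel is continuous.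
- (Separation) If $S\subset Y$ and the only $f\in A$ with $s(f)=0$ for all $s\in S$ is $f=0$, then the closed linear span of $S$ is $Y$. Otherwise Hahn–Banach gives a nonzero element of $Y^*=A$ that annihilates $S$.

The separation fact is the plan in miniature. To show that two concrete preduals coincide, it is enough to find a separating set of functionals that lies in both.

**Lemma 1.** Let $A$ be a Banach space and $G\subset A^*$ a closed subspace that separates the points of $A$. Suppose $\mathrm{Ball}(A)$ is compact in some topology $\tau$ for which every $u\in G$ is continuous on $\mathrm{Ball}(A)$. Then $G$ is a concrete predual of $A$, and on $\mathrm{Ball}(A)$ the topologies $\tau$ and $\sigma(A,G)$ coincide.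

*Proof.* Let $J:A\to G^*$, $Jf(u)=u(f)$. It is continuous from $(\mathrm{Ball}(A),\tau)$ to the weak\* topology of $G^*$, so $J(\mathrm{Ball}(A))$ is weak\*-compact; it is also convex and balanced. Its polar in $G$ is $\{u\in G:|u(f)|\le1\text{ for }f\in\mathrm{Ball}(A)\}=\mathrm{Ball}(G)$. By the bipolar theorem $J(\mathrm{Ball}(A))$ is the polar of $\mathrm{Ball}(G)$, which is $\mathrm{Ball}(G^*)$. Since $G$ separates points, $J$ is injective. An injective linear map that carries the closed unit ball onto the closed unit ball is an isometry onto. Finally, the identity $(\mathrm{Ball}(A),\tau)\to(\mathrm{Ball}(A),\sigma(A,G))$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism. $\square$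

*The space $G^\infty(B_N)$ is a concrete predual.* Let $A=H^\infty(B_N)$. By Montel's theorem $\mathrm{Ball}(A)$ is $\tau_0$-compact, so the elements of $G^\infty(B_N)$ are bounded on it and $G^\infty(B_N)\subset A^*$. It is closed in $A^*$, because norm convergence in $A^*$ is uniform convergence on $\mathrm{Ball}(A)$, and uniform limits of $\tau_0$-continuous functions are $\tau_0$-continuous. It contains all $\delta_z:f\mapsto f(z)$, so it separates points. Lemma 1 applies.

To see that $G^\infty$ is smaller than $A^*$, take $N=1$ and let $\chi\in A^*$ be a weak\* cluster point of the functionals $\delta_{1-1/n}$. Then $\chi(z^k)=1$ for all $k$, while $z^k\to0$ in $\tau_0$ inside $\mathrm{Ball}(A)$. So $\chi\notin G^\infty(\mathbb D)$.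

**Definition (uniform algebra).** A uniform algebra is a commutative unital Banach algebra $A$ with $\|f^2\|=\|f\|^2$ for all $f$.

By the Gelfand transform, $A$ is then a closed unital subalgebra of $C(M)$ that separates points, where the compact Hausdorff space $M$ is the maximal ideal space of $A$, that is, the set of characters. We write $f(p)=\delta_p(f)$ for $p\in M$. All $H^\infty$-spaces with the supremum norm are uniform algebras; points of the domain give points of $M$, but $M$ has others, such as the $\chi$ above. Another example is $\ell_\infty$.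

## 3. The algebra $\ell_\infty$ by hand

In Section 1 the space $\ell_1$ had no multiplication to help it. Let us see what a multiplication does for $A=\ell_\infty=\ell_\infty(\mathbb N)$. Let $Y$ be any concrete predual of $A$, and write $1_n$ for the indicator of $\{n\}$.

Suppose we knew that multiplication by each $1_n$ is $\sigma(A,Y)$-continuous. Its kernel is $\{g:g(n)=0\}$, so this hyperplane would be $\sigma(A,Y)$-closed, and the coordinate functional $\delta_n$ would belong to $Y$. The $\delta_n$ separate points, so $Y$ would be the closed linear span of the $\delta_n$ in $\ell_\infty^*$, which is $\ell_1$. Every concrete predual would be the usual one.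

Why should multiplication be continuous? The topology $\sigma(A,Y)$ comes from the norm of an unknown space and knows nothing of products. Let us try anyway. Let $z_\alpha\in\mathrm{Ball}(A)$ be a net with $z_\alpha\to0$ in $\sigma(A,Y)$. The nets $(gz_\alpha)$ live in compact sets, so let us assume that $\Phi(g)=\lim_\alpha gz_\alpha$ exists in $\sigma(A,Y)$ for every $g\in A$. We want $\Phi=0$. We know that $\Phi$ is linear and that $\Phi(1)=0$. The only other information is the norm, which is lower semicontinuous. The estimate $\|\Phi(g)\|\le\|g\|$ says too little. But we may add a fixed $k\in A$ before taking norms: $gz_\alpha+k\to\Phi(g)+k$, and $|gz_\alpha+k|\le|g|+|k|$ pointwise, so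
$$\|\Phi(g)+k\|\le\liminf_\alpha\|gz_\alpha+k\|\le\sup(|g|+|k|).\tag{1}$$
Now suppose $g(n)=0$. Put $k=cR\,1_n$ with $R\ge\|g\|$ and $|c|=1$. The right side of (1) is $R$, since $g$ and $k$ have disjoint supports. Choosing the phase $c$ well, the left side is at least $|\Phi(g)(n)|+R$. Hence $\Phi(g)(n)=0$. So $\Phi(g)(n)$ depends only on $g(n)$, linearly: $\Phi(g)(n)=t_n\,g(n)$. And $\Phi(1)=0$ gives $t_n=0$ for every $n$. So $\Phi=0$. Passing from this to continuity of multiplication is soft compactness, which we write out in Lemma 3. Granting that, $\ell_\infty$ has exactly one concrete predual.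

Two features of $\ell_\infty$ made this easy: the functions $1_n$ used as $k$, which are concentrated at one point, and the presentation of $\ker\delta_n$ as the kernel of a multiplication operator. The algebra $H^\infty(B_N)$ offers neither.

The second feature has a replacement on the disc. There $\ker\delta_0=zH^\infty(\mathbb D)$ is the range of a multiplication operator. Let us try to show that it is $\sigma(A,Y)$-closed. By Krein–Šmulian take $f_\alpha\to f$ with $f_\alpha(0)=0$ and $\|f_\alpha\|\le r$. Write $f_\alpha=zg_\alpha$; then $\|g_\alpha\|=\|f_\alpha\|\le r$ by the maximum principle. By compactness $g_\alpha\to g$ along a subnet. We would like to conclude $f=\lim zg_\alpha=zg$, so $f(0)=0$. For $Y=G^\infty(\mathbb D)$ this is obvious, because by Lemma 1 the topology on bounded sets is $\tau_0$. For an unknown $Y$ this is exactly where we stop: we need multiplication by $z$ to be $\sigma(A,Y)$-continuous.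

For that, inequality (1) is still available, and the choice of $k$ can be adapted if there is a *peak function* at $p\in M$, an $h\in A$ with $h(p)=1$ and $|h|<1$ on $M\setminus\{p\}$. Suppose $g(p)=0$, let $\varepsilon>0$, $R\ge\|g\|$ and $k=cRh^n$. On the open set where $|g|<\varepsilon$ we have $|g|+|k|\le\varepsilon+R$; on its compact complement $|h|\le\rho<1$, so there $|g|+|k|\le\|g\|+R\rho^n\le R+\varepsilon$ for $n$ large. A good phase $c$ gives $|\Phi(g)(p)|+R\le R+\varepsilon$, so $\Phi(g)(p)=0$ as before. In a general uniform algebra we have no peak functions to start from. The next section runs the same argument with extreme points of $\mathrm{Ball}(A^*)$, where the powers of $h$ are replaced by a measure.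

## 4. Multiplication in a uniform algebra is weak\*-continuous

**Lemma 2.** Let $A\subset C(M)$ be a uniform algebra and let $P=\{p\in M:\delta_p\text{ is an extreme point of }\mathrm{Ball}(A^*)\}$.

(i) Every extreme point of $\mathrm{Ball}(A^*)$ is of the form $c\,\delta_p$ with $|c|=1$, $p\in P$; and $\|f\|=\max_P|f|$ for all $f\in A$.

(ii) If $p\in P$ and $\mu$ is a regular Borel probability measure on $M$ with $\int f\,d\mu=f(p)$ for all $f\in A$, then $\mu$ is the unit point mass at $p$.

*Proof.* (i) The set $Q=\{c\,\delta_p:c\in\mathbb T,\ p\in M\}$ is weak\*-compact, as a continuous image of $\mathbb T\times M$. Since $\|f\|=\sup_{\varphi\in Q}\operatorname{Re}\varphi(f)$ for each $f\in A$, Hahn–Banach separation shows that the weak\*-closed convex hull of $Q$ is $\mathrm{Ball}(A^*)$. By Milman's theorem all extreme points of $\mathrm{Ball}(A^*)$ lie in $Q$. If $c\,\delta_p$ is extreme, so is $\delta_p$, because multiplication by $\bar c$ is an affine bijection of the ball. Now let $f\in A$. The set $\{\varphi\in\mathrm{Ball}(A^*):\varphi(f)=\|f\|\}$ is a nonempty weak\*-compact face.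 By Krein–Milman it has an extreme point, which is extreme in $\mathrm{Ball}(A^*)$ too because the set is a face. So it is $c\,\delta_p$ with $p\in P$, and $|f(p)|=\|f\|$.

(ii) Suppose not. Then the support of $\mu$ contains some $q\ne p$. Choose $f\in A$ with $f(q)\ne f(p)$ and $0<\varepsilon<|f(p)-f(q)|$, and put $U=\{|f-f(q)|\le\varepsilon\}$, a closed neighborhood of $q$. Then $t=\mu(U)>0$. Let $\varphi_1\in\mathrm{Ball}(A^*)$ be integration against $t^{-1}\mu|_U$. If $t=1$, then $\varphi_1=\delta_p$ on $A$. If $t<1$, let $\varphi_2$ be integration against $(1-t)^{-1}\mu|_{M\setminus U}$; then $\delta_p=t\varphi_1+(1-t)\varphi_2$ with $\varphi_1,\varphi_2\in\mathrm{Ball}(A^*)$, so $\varphi_1=\delta_p$ by extremality. In both cases $|f(p)-f(q)|=|\varphi_1(f)-f(q)|\le\varepsilon$, a contradiction. $\square$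

**Lemma 3.** Let $A$ be a uniform algebra and $Y$ a concrete predual of $A$. Then for every $f\in A$ the map $M_f:g\mapsto fg$ is $\sigma(A,Y)$-continuous.

*Proof.* **Step 1: limits $\Phi$ vanish.** The purpose of this step is the claim that replaces the $\ell_\infty$ computation: *if $z_\alpha\in\mathrm{Ball}(A)$, $z_\alpha\to0$ in $\sigma(A,Y)$, and $\Phi(g)=\sigma(A,Y)\text{-}\lim_\alpha gz_\alpha$ exists for all $g\in A$, then $\Phi=0$.* The map $\Phi$ is linear, $\Phi(1)=0$, and (1) holds for all $g,k\in A$ with the supremum taken over $M$; the derivation in Section 3 used nothing special about $\ell_\infty$.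

Fix $p\in P$. We turn (1) into the existence of a measure. For $g,k\in A$ define $E(g,k)\in C(M\times\mathbb T)$ by
$$E(g,k)(q,c)=c\,g(q)+k(q).$$
Choosing $c$ for each $q$ so that the two terms have the same argument, we get $\|E(g,k)\|=\sup_M(|g|+|k|)$. In particular $E$ is linear and injective on $A\times A$. By (1), $E(g,k)\mapsto\Phi(g)(p)+k(p)$ is a well-defined linear functional of norm at most $1$ on the subspace $E(A\times A)$ of $C(M\times\mathbb T)$. By Hahn–Banach and the Riesz theorem there is a regular complex Borel measure $\mu$ on $M\times\mathbb T$ with $\|\mu\|\le1$ and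
$$\Phi(g)(p)+k(p)=\int\big(c\,g(q)+k(q)\big)\,d\mu(q,c)\qquad(g,k\in A).\tag{2}$$
Put $g=0$, $k=1$ in (2): $\mu(M\times\mathbb T)=1\ge\|\mu\|$, so $\mu$ is a probability measure. Put $g=0$ with $k$ arbitrary: the projection of $\mu$ to $M$ is a regular probability measure that represents $p$ on $A$. By Lemma 2(ii) it is the point mass at $p$, so $\mu$ is concentrated on $\{p\}\times\mathbb T$. Finally put $k=0$:
$$\Phi(g)(p)=t_p\,g(p)\quad\text{for all }g\in A,\qquad t_p=\int c\,d\mu(q,c).$$
The measure $\mu$, hence $t_p$, does not depend on $g$. Taking $g=1$ gives $t_p=\Phi(1)(p)=0$. So for each $g$ the element $\Phi(g)$ of $A$ vanishes on $P$, and $\Phi(g)=0$ by Lemma 2(i).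

**Step 2: continuity of $M_f$ on bounded sets.** This step removes the assumption that the limits exist. Let $x_\alpha\in\mathrm{Ball}(A)$, $x_\alpha\to x$ in $\sigma(A,Y)$. Then $x\in\mathrm{Ball}(A)$, and $z_\alpha=(x_\alpha-x)/2$ is in $\mathrm{Ball}(A)$ and tends to $0$. For each $g\in A$ the net $(gz_\alpha)$ lies in the compact set $\|g\|\,\mathrm{Ball}(A)$. By Tychonoff's theorem for the product of these sets over all $g\in A$, every subnet of $(z_\alpha)$ has a further subnet along which $gz_\alpha$ converges for every $g\in A$ at once. By Step 1 all these limits are $0$. Hence $gz_\alpha\to0$ for every $g$ along the original net, and $fx_\alpha=fx+2fz_\alpha\to fx$.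

**Step 3: from bounded sets to all of $A$.** Let $y\in Y$. By Step 2 and scaling, $y\circ M_f$ is $\sigma(A,Y)$-continuous on bounded sets, so it belongs to $Y$ by Krein–Šmulian. As this holds for every $y\in Y$, $M_f$ is $\sigma(A,Y)$-continuous. $\square$

The attempt on the disc now goes through. We record it for several generators.

**Lemma 4.** Let $A$ be a uniform algebra, $Y$ a concrete predual, $p_1,\dots,p_n\in A$ and $I=\sum_ip_iA$. Suppose that $I$ has finite codimension in $A$ and that there is a constant $C$ such that each $f\in I$ can be written $f=\sum_ip_ig_i$ with $g_i\in A$ and $\|g_i\|\le C\|f\|$. Then $I$ is $\sigma(A,Y)$-closed, and every linear functional on $A$ that vanishes on $I$ belongs to $Y$.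

*Proof.* Let $f_\alpha\in I$, $\|f_\alpha\|\le r$, $f_\alpha\to f$ in $\sigma(A,Y)$. Write $f_\alpha=\sum_ip_ig_{i,\alpha}$ with $\|g_{i,\alpha}\|\le Cr$. By compactness we may pass to a subnet along which $g_{i,\alpha}\to g_i\in A$ for $i=1,\dots,n$. By Lemma 3, $p_ig_{i,\alpha}\to p_ig_i$, so $f=\sum_ip_ig_i\in I$; also $\|f\|\le r$. Thus $I\cap r\,\mathrm{Ball}(A)$ is $\sigma(A,Y)$-closed for each $r$, and $I$ is closed by Krein–Šmulian. The quotient $A/I$, with the quotient of the topology $\sigma(A,Y)$, is therefore a finite-dimensional Hausdorff topological vector space, on which every linear functional is continuous. So a linear functional on $A$ that vanishes on $I$ is $\sigma(A,Y)$-continuous, that is, an element of $Y$. $\square$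

*The case $N=1$.* For $A=H^\infty(\mathbb D)$ and $k\ge1$, the ideal $I=z^kA$ consists of the $f$ with $f^{(j)}(0)=0$ for $j<k$, has codimension $k$, and division by $z^k$ preserves the norm. By Lemma 4 all functionals $f\mapsto f^{(j)}(0)$ belong to every concrete predual. They separate points, so every concrete predual is their closed linear span. This is Theorem 1 for $N=1$.

## 5. Bounded division on the ball

For $N\ge2$ we need to write an $f\in H^\infty(B_N)$ with $f(0)=0$ as $\sum_iz_ig_i$, with the norms of the $g_i$ under control. For $N=2$ the first idea is to divide one variable at a time: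
$$f(z)=z_1\cdot\frac{f(z_1,z_2)-f(0,z_2)}{z_1}+z_2\cdot\frac{f(0,z_2)}{z_2}.$$
This fails on the ball. Let $s=\sqrt{1-z_2}$ be the principal root, so $\operatorname{Re}s>0$, and let $f(z)=z_1/s$. On $B_2$,
$$|f(z)|^2=\frac{|z_1|^2}{|1-z_2|}<\frac{1-|z_2|^2}{1-|z_2|}=1+|z_2|<2,$$
so $f$ is bounded. But the first quotient above is $1/s$, which is unbounded as $z=(0,r)$, $r\to1$. The disc in direction $z_1$ through $(0,z_2)$ has radius only $\sqrt{1-|z_2|^2}$, and dividing by $z_1$ costs that factor.

The cure is to divide along the radius instead, where there is always room: start from $f(z)=\int_0^1\frac{d}{dt}f(tz)\,dt$. For our example this gives $g_1(z)=\int_0^1(1-tz_2)^{-1/2}dt=\frac{2(1-s)}{z_2}=\frac{2}{1+s}$, using $z_2=1-s^2$. Then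
$$z_2g_2=f-z_1g_1=z_1\Big(\frac1s-\frac2{1+s}\Big)=z_1\,\frac{1-s}{s(1+s)},\qquad\text{so}\qquad g_2=\frac{f}{(1+s)^2}.$$
Since $|1+s|>1$, we have $|g_1|<2$ and $|g_2|<\sqrt2$. The next lemma shows that this always works. The gain is that derivatives of $f$ in directions orthogonal to $w$ grow only like $(1-|w|^2)^{-1/2}$, which is integrable along a radius, while the derivative along the radius integrates to $f$ itself.

**Lemma 5 (Gleason's problem, Leibenson's formula).** Let $f\in H^\infty(B_N)$, $f(0)=0$, and $g_i(z)=\int_0^1(D_if)(tz)\,dt$. Then $f=\sum_iz_ig_i$, $g_i\in H^\infty(B_N)$ and $\|g_i\|\le C\|f\|$ with $C=1+\frac\pi2$.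

*Proof.* The $g_i$ are holomorphic, by differentiation under the integral, and $\sum_iz_ig_i(z)=\int_0^1\frac d{dt}f(tz)\,dt=f(z)-f(0)=f(z)$. It remains to bound $g_i$.

Let $w\in B_N\setminus\{0\}$, and write $e_i$ for the $i$-th unit vector of $\mathbb C^N$. Split it orthogonally: $e_i=\frac{\bar w_i}{|w|^2}\,w+\tau_i$ with $\tau_i\perp w$. Here $\tau_i$ is the orthogonal projection of $e_i$ to $w^\perp$, so $|\tau_i|\le1$, and $\tau_i$ depends only on the complex line spanned by $w$. With $Rf(w)=\sum_jw_jD_jf(w)$ and $\partial_vf=\sum_jv_jD_jf$,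
$$D_if(w)=\frac{\bar w_i}{|w|^2}\,Rf(w)+\partial_{\tau_i}f(w),\qquad|\partial_{\tau_i}f(w)|\le\|f\|\,(1-|w|^2)^{-1/2}.\tag{3}$$
For the bound let $v\perp w$ be a unit vector. Then $|w+\lambda v|^2=|w|^2+|\lambda|^2$, so $\lambda\mapsto f(w+\lambda v)$ is holomorphic and bounded by $\|f\|$ on the disc $|\lambda|^2<1-|w|^2$. Cauchy's estimate gives $|\partial_vf(w)|\le\|f\|(1-|w|^2)^{-1/2}$, and $\tau_i$ is a multiple of such a $v$ by a factor of modulus at most $1$ (for $N=1$, $\tau_i=0$).

Now put $w=tz$ with $z\in B_N\setminus\{0\}$, $0<t\le1$. Then $\tau_i$ does not depend on $t$, and $\frac{\bar w_i}{|w|^2}Rf(w)=\frac{\bar z_i}{|z|^2}\cdot\frac1tRf(tz)=\frac{\bar z_i}{|z|^2}\,\frac d{dt}f(tz)$. Integrating (3) over $t$,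
$$g_i(z)=\frac{\bar z_i}{|z|^2}\,f(z)+\int_0^1\partial_{\tau_i}f(tz)\,dt.$$
By the Schwarz lemma on the disc through $0$ and $z$, $|f(z)|\le\|f\|\,|z|$, so the first term is at most $\|f\|$. The second is at most $\|f\|\int_0^1(1-t^2|z|^2)^{-1/2}dt\le\|f\|\int_0^1(1-t^2)^{-1/2}dt=\frac\pi2\|f\|$. At $z=0$ the bound follows by continuity. $\square$

## 6. Taylor coefficients lie in every predual: proof of Theorem 1

Let $A=H^\infty(B_N)$, let $Y$ be any concrete predual of $A$, and let $V$ be the closed linear span in $A^*$ of the functionals $\ell_\beta:f\mapsto D^\beta f(0)$, $\beta\in\mathbb N_0^N$, which are bounded by Cauchy's estimates. We show $Y=V$.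

**Step 1: division to order $k$.** The purpose is to verify the hypotheses of Lemma 4 for
$$\mathfrak m_k=\{f\in A:D^\beta f(0)=0\text{ for }|\beta|<k\},\qquad k\ge1,\qquad\mathfrak m_0=A.$$
Let $f\in\mathfrak m_k$, $k\ge1$, and let $g_i$ be as in Lemma 5. Differentiating under the integral, $D^\beta g_i(0)=\int_0^1t^{|\beta|}\,dt\cdot D^\beta D_if(0)$. This is $0$ if $|\beta|<k-1$, so $g_i\in\mathfrak m_{k-1}$. If $k-1\ge1$ we may apply Lemma 5 to each $g_i$, and so on. After $k$ applications,
$$f=\sum_{i_1,\dots,i_k=1}^Nz_{i_1}\cdots z_{i_k}\,g_{i_1\cdots i_k},\qquad\|g_{i_1\cdots i_k}\|\le C^k\|f\|.\tag{4}$$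
Conversely, every sum as in (4) with coefficients in $A$ lies in $\mathfrak m_k$, by the Leibniz rule. So $\mathfrak m_k=\sum z_{i_1}\cdots z_{i_k}A$, with bounded division. It has finite codimension, because it is the intersection of the kernels of the finitely many $\ell_\beta$, $|\beta|<k$.

**Step 2: $V\subset Y$.** For $|\beta|<k$ the functional $\ell_\beta$ vanishes on $\mathfrak m_k$. By Lemma 4, $\ell_\beta\in Y$. As $k$ is arbitrary, all $\ell_\beta$ belong to $Y$, and $Y$ is closed.

**Step 3: $Y=V$.** This is the separation fact of Section 2. If $f\in A$ and $\ell_\beta(f)=0$ for all $\beta$, then all Taylor coefficients of $f$ at $0$ vanish and $f=0$. So the closed linear span $V$ of the $\ell_\beta$ is all of $Y$.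

**Step 4: conclusion.** The right side of $Y=V$ does not involve $Y$, so all concrete preduals of $A$ coincide. By Section 2, $G^\infty(B_N)$ is one of them, so $V=G^\infty(B_N)$. If now $T:X^*\to A$ is a surjective linear isometry, then $\{\hat x\circ T^{-1}:x\in X\}$ is a concrete predual isometric to $X$, hence equals $G^\infty(B_N)$. Therefore $X\cong G^\infty(B_N)$ isometrically, and $T$ is a homeomorphism for $\sigma(X^*,X)$ and $\sigma(A,G^\infty(B_N))$. $\blacksquare$

## 7. Domains with one finitely generated maximal ideal

Where did the ball enter? Only through bounded division at the single point $0$. The constants can be left to the open mapping theorem. For a complex manifold $\Omega$ define $G^\infty(\Omega)$ as for $B_N$: the linear functionals on $H^\infty(\Omega)$ that are $\tau_0$-continuous on the closed unit ball.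

**Theorem 2.** Let $\Omega$ be a connected (finite-dimensional) complex manifold, e.g. a domain in $\mathbb C^N$. Suppose that for one point $a\in\Omega$ the ideal $\mathfrak m_a=\{f\in H^\infty(\Omega):f(a)=0\}$ is algebraically finitely generated. Then $G^\infty(\Omega)$ is the only concrete predual of $H^\infty(\Omega)$. In particular $H^\infty(\Omega)$ has a unique isometric predual, and every surjective linear isometry of $H^\infty(\Omega)$ is weak\*-continuous.

*Proof.* Put $A=H^\infty(\Omega)$.

**Step 1: $G^\infty(\Omega)$ is a concrete predual.** By Cauchy's estimates in charts, $\mathrm{Ball}(A)$ is equicontinuous. It is pointwise bounded, and closed in $C(\Omega)$ for $\tau_0$. So it is $\tau_0$-compact by Ascoli's theorem. The rest is as for $B_N$: $G^\infty(\Omega)$ is closed in $A^*$ and contains all point evaluations, and Lemma 1 applies.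

**Step 2: the powers of $\mathfrak m_a$ have finite codimension.** Let $\mathfrak m_a=\sum_{i=1}^nf_iA$. For $k\ge1$ the ideal $\mathfrak m_a^k$, the set of finite sums of products of $k$ elements of $\mathfrak m_a$, equals $\sum_{|\beta|=k}f^\beta A$, where $f^\beta=f_1^{\beta_1}\cdots f_n^{\beta_n}$. Put $\mathfrak m_a^0=A$. For $|\beta|=j$ and $g\in A$ we have $f^\beta g=g(a)f^\beta+f^\beta(g-g(a))$, and the last term is in $\mathfrak m_a^{j+1}$. So $\mathfrak m_a^j/\mathfrak m_a^{j+1}$ is spanned by the classes of the finitely many $f^\beta$ with $|\beta|=j$. Adding up over $j<k$, $A/\mathfrak m_a^k$ is finite-dimensional.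

**Step 3: bounded division.** Let $n_k$ be the number of $\beta\in\mathbb N_0^n$ with $|\beta|=k$. The ideal $\mathfrak m_a^k$ is the range of the bounded operator $S_k:A^{n_k}\to A$, $(g_\beta)\mapsto\sum_{|\beta|=k}f^\beta g_\beta$. A range of finite codimension is closed: if $F$ is a finite-dimensional algebraic complement, then $(A^{n_k}/\ker S_k)\oplus F\to A$, $([g],v)\mapsto S_kg+v$, is a bounded bijection of Banach spaces, hence an isomorphism, and $\mathfrak m_a^k$ is the image of the closed subspace $(A^{n_k}/\ker S_k)\oplus0$. By the open mapping theorem for $S_k:A^{n_k}\to\mathfrak m_a^k$ there is a $C_k$ such that each $f\in\mathfrak m_a^k$ is $S_k((g_\beta))$ with $\|g_\beta\|\le C_k\|f\|$.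

**Step 4: uniqueness.** Let $Y$ be a concrete predual. By Steps 2 and 3, Lemma 4 applies to $I=\mathfrak m_a^k$. Fix a chart at $a$. A product of $k$ functions that vanish at $a$ has vanishing derivatives of order less than $k$ at $a$. So for $|\beta|<k$ the functional $f\mapsto D^\beta f(a)$ vanishes on $\mathfrak m_a^k$ and belongs to $Y$. As $k$ is arbitrary, all these functionals belong to $Y$. They separate the points of $A$ by the identity theorem, since $\Omega$ is connected. By the separation fact $Y$ is their closed linear span. This holds for every concrete predual, in particular for $G^\infty(\Omega)$, so $Y=G^\infty(\Omega)$.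

**Step 5: the consequences.** If $T:X^*\to A$ is an onto isometry, then $\{\hat x\circ T^{-1}\}=G^\infty(\Omega)$, so $X\cong G^\infty(\Omega)$ and $T$ is a weak\*-homeomorphism. With $X=G^\infty(\Omega)$ and $X^*=A$, the last statement says that every surjective linear isometry of $A$ is weak\*-continuous. $\square$

**Corollary.** The conclusion of Theorem 2 holds for every finite product $\Omega=\Omega_1\times\cdots\times\Omega_m$ in which each $\Omega_j$ is a Euclidean ball $B_{N_j}$ or a bounded domain in $\mathbb C$. In particular it holds for $B_N$, $\mathbb D^N$ and all bounded planar domains.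

*Proof.* Let $a_j=0$ if $\Omega_j$ is a ball, let $a_j\in\Omega_j$ be arbitrary otherwise, and put $a=(a_1,\dots,a_m)$. Let $f\in H^\infty(\Omega)$ with $f(a)=0$. In a product, unlike in a ball, dividing one factor at a time is harmless. Put
$$h_j(z)=f(z_1,\dots,z_j,a_{j+1},\dots,a_m)-f(z_1,\dots,z_{j-1},a_j,\dots,a_m).$$
The sum telescopes to $\sum_jh_j=f(z)-f(a)=f(z)$. Moreover $h_j=0$ when $z_j=a_j$, and $\|h_j\|\le2\|f\|$.

If $\Omega_j$ is a ball, apply Lemma 5 in the variable $z_j$ with the other variables fixed: $h_j=\sum_i(z_j)_i\,g_{ji}$, where $g_{ji}$ is given by Leibenson's integral, is therefore holomorphic in all variables, and is bounded by $2C\|f\|$.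

If $\Omega_j$ is planar and contains the closed disc of radius $r$ about $a_j$, consider $g_j=h_j/(z_j-a_j)$. It is holomorphic where $z_j\ne a_j$, and for $|z_j-a_j|<r$ it equals $\int_0^1(\partial h_j/\partial z_j)(z_1,\dots,z_{j-1},a_j+t(z_j-a_j),z_{j+1},\dots,z_m)\,dt$, so it is holomorphic there as well. For $|z_j-a_j|\ge r$ it is bounded by $2\|f\|/r$, and for $|z_j-a_j|<r$ the same bound follows from the maximum principle in $z_j$ on the disc.

So $f$ is a combination, with coefficients in $H^\infty(\Omega)$, of the coordinate functions of $z-a$. These are finitely many, and they belong to $\mathfrak m_a$ because the $\Omega_j$ are bounded. Hence $\mathfrak m_a$ is finitely generated, and Theorem 2 applies. $\square$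

## 8. The unit ball of $c_0$: two different preduals

Finite generation cannot simply be dropped. We return to $c_0(K)$ and $C(K)$ from Section 1.

**Theorem 3.** $H^\infty(B_{c_0})$, where $B_{c_0}$ is the open unit ball of $c_0$, has two isometric preduals that are not isometrically isomorphic.

Here are the notions needed. For a Banach space $E$ with open unit ball $B_E$, a continuous $k$-homogeneous polynomial on $E$ is a map $P(x)=A(x,\dots,x)$ with $A$ a bounded symmetric $k$-linear form; $P(^kE)$ is the Banach space of these with the supremum norm on the ball. A map on an open set is holomorphic if it is complex Fréchet differentiable; for a scalar function this is equivalent to being continuous and holomorphic on finite-dimensional affine sections, and a map into a Banach space $F$ is holomorphic as soon as its compositions with all $\varphi\in F^*$ are. A function $f\in H^\infty(B_E)$ has a Taylor series $f=\sum_kP_k$ on $B_E$ with $P_k\in P(^kE)$. For $\|x\|\le1$ and $\rho<1$, $P_k(x)=\frac1{2\pi i}\int_{|\lambda|=\rho}f(\lambda x)\lambda^{-k-1}d\lambda$, so letting $\rho\to1$ we get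 $\|P_k\|\le\|f\|$.

**Definition (finite type).** A polynomial in the linear span of the powers $\varphi^k$, $\varphi\in E^*$, is called a $k$-homogeneous polynomial of finite type.

For example $x_1x_2=\frac14\big((x_1+x_2)^2-(x_1-x_2)^2\big)$ is of finite type. On $\ell_2$, the polynomial $P(x)=\sum_ix_i^2$ is not even a norm limit of finite-type polynomials: if $Q$ is $2$-homogeneous of finite type, then $Q(e_n)\to0$ because $e_n\to0$ weakly, while $P(e_n)=1$; so $\|P-Q\|\ge1$. On $c_0$ the situation is different, and this is what makes Theorem 3 work.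

Put $E_1=c_0(K)$, which is isometric to $c_0$, and $E_2=C(K)$. Both are closed subspaces of $\ell_\infty(K)$. By Section 1 both duals are $\ell_1(K)$ via $a\mapsto\varphi_a$, so both biduals are $\ell_\infty(K)$, and the canonical embeddings $E_j\to E_j^{**}$ are the inclusions. By Goldstine's theorem $B_{E_1}$ and $B_{E_2}$ are both dense in $D=\mathrm{Ball}(\ell_\infty(K))$ for $\sigma(\ell_\infty,\ell_1)$, the weak\* topology of $\ell_\infty(K)$. Let $\mathcal F_k=\operatorname{span}\{\varphi_a^k:a\in\ell_1(K)\}$, viewed on $\ell_\infty(K)$ or restricted to $E_1$ or $E_2$.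

**Lemma 6.** For $j=1,2$ and $k\ge0$, the finite-type polynomials $\mathcal F_k|_{E_j}$ are norm dense in $P(^kE_j)$.

*Proof.* For $k=0$ both sides are the constants; let $k\ge1$.

**Step 1: reduction to $c_0=c_0(\mathbb N)$.** The map $L:x\mapsto(x_\infty,x_1-x_\infty,x_2-x_\infty,\dots)$ is a linear isomorphism of $C(K)$ onto $c_0$, with inverse given by $x_\infty=y_0$, $x_i=y_i+y_0$. If $P\in P(^kC(K))$ and $Q$ is a finite-type polynomial on $c_0$ near $P\circ L^{-1}$, then $Q\circ L$ is of finite type and $\|P-Q\circ L\|\le\|L\|^k\|P\circ L^{-1}-Q\|$. And $c_0(K)\cong c_0$.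

**Step 2: multilinear forms along weakly Cauchy sequences.** We prove by induction on $m$ the claim $S_m$: *if $A$ is a bounded $m$-linear form on $c_0$ and $(u^{(i)}_j)_j$, $i\le m$, are weakly Cauchy sequences, then $A(u^{(1)}_j,\dots,u^{(m)}_j)$ converges as $j\to\infty$, and it converges to $0$ if $(u^{(m)}_j)_j$ is weakly null.* $S_1$ is the definition. Assume $S_m$, let $A$ be $(m+1)$-linear, and put $\varphi_j=A(u_j^{(1)},\dots,u_j^{(m)},\cdot)\in c_0^*=\ell_1$. For each $\xi\in\ell_\infty=\ell_1^*$ the form $(v_1,\dots,v_m)\mapsto\langle A(v_1,\dots,v_m,\cdot),\xi\rangle$ is bounded and $m$-linear, so $\langle\varphi_j,\xi\rangle$ converges by $S_m$. Thus $(\varphi_j)$ is weakly Cauchy in $\ell_1$. By Schur's theorem weakly null sequences in $\ell_1$ are norm null; applied to differences $\varphi_{j_l}-\varphi_{i_l}$ with $i_l,j_l\to\infty$, this shows that $(\varphi_j)$ is norm Cauchy, so $\varphi_j\to\varphi$ in norm. Now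
$$\varphi_j(u_j^{(m+1)})=\varphi(u_j^{(m+1)})+(\varphi_j-\varphi)(u_j^{(m+1)}).$$
The second term tends to $0$, because weakly Cauchy sequences are bounded. The first converges, and to $0$ if $(u_j^{(m+1)})$ is weakly null. This is $S_{m+1}$.

**Step 3: truncation.** Let $P\in P(^kc_0)$ have symmetric form $A$, and let $\pi_n$ be the truncation to the first $n$ coordinates. We show $\|P-P\circ\pi_n\|\to0$. If not, there is $\delta>0$ with $\|P-P\circ\pi_n\|>\delta$ for infinitely many $n$. Choose such an $n_1$ and $x_1\in\mathrm{Ball}(c_0)$ with $|P(x_1)-P(\pi_{n_1}x_1)|>\delta$. Since $\pi_nx_1\to x_1$ in norm, some $n_1'>n_1$ has $|P(\pi_{n_1'}x_1)-P(\pi_{n_1}x_1)|>\delta$. Choose the next such index $n_2\ge n_1'$, and continue. This gives $n_1<n_1'\le n_2<n_2'\le\cdots$ and $x_j\in\mathrm{Ball}(c_0)$ with $|P(\pi_{n_j'}x_j)-P(\pi_{n_j}x_j)|>\delta$. Put $a_j=\pi_{n_j}x_j$ and $b_j=(\pi_{n_j'}-\pi_{n_j})x_j$. The $b_j$ are bounded with disjoint supports, so for $a\in\ell_1$ we have $|\varphi_a(b_j)|\le\sum_{i\in\operatorname{supp}b_j}|a_i|\to0$; they are weakly null. By a diagonal argument we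 may pass to a subsequence for which $(a_j)$ converges coordinatewise; being bounded, it is weakly Cauchy. By $S_k$, with $b_j$ in the last slot,
$$P(\pi_{n_j'}x_j)-P(\pi_{n_j}x_j)=P(a_j+b_j)-P(a_j)=\sum_{l=1}^k\binom kl A(a_j^{k-l},b_j^l)\to0,$$
a contradiction.

**Step 4: conclusion.** Each $P\circ\pi_n$ is a linear combination of products $\psi_1\cdots\psi_k$ of coordinate functionals, and the polarization identity
$$\psi_1\cdots\psi_k=\frac1{2^kk!}\sum_{\varepsilon_1,\dots,\varepsilon_k=\pm1}\varepsilon_1\cdots\varepsilon_k\,(\varepsilon_1\psi_1+\dots+\varepsilon_k\psi_k)^k$$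
shows that it is of finite type. $\square$

**Lemma 7.** $H^\infty(B_{E_1})$ and $H^\infty(B_{E_2})$ are isometrically isomorphic.

*Proof.* **Step 1: extending polynomials to $\ell_\infty(K)$.** The aim is a common home for the polynomials on $E_1$ and $E_2$. Let $\mathcal P_k$ be the closure of $\mathcal F_k$ in $P(^k\ell_\infty(K))$. The functions in $\mathcal F_k$ are weak\*-continuous, and the elements of $\mathcal P_k$ are uniform limits of them on each $rD$. So the elements of $\mathcal P_k$ are weak\*-continuous on bounded sets. Since $B_{E_j}$ is weak\*-dense in $D$, the restriction $R_j:\mathcal P_k\to P(^kE_j)$ is isometric. Its range is complete and contains the dense subspace $\mathcal F_k|_{E_j}$ (Lemma 6), so $R_j$ is onto.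

**Step 2: the isometry $\Psi$.** Let $f\in H^\infty(B_{E_1})$ have Taylor series $\sum P_k$. Since $\|R_1^{-1}P_k\|=\|P_k\|\le\|f\|$, the series $\tilde f=\sum_kR_1^{-1}P_k$ converges uniformly on $rD$ for each $r<1$. It defines a holomorphic function on the open unit ball of $\ell_\infty(K)$ that extends $f$. Put $\Psi f=\tilde f|_{B_{E_2}}$. For $r<1$ the function $\xi\mapsto\tilde f(r\xi)$ is a uniform limit on $D$ of weak\*-continuous functions, hence weak\*-continuous on $D$. By density of the two balls,
$$\sup_{x\in B_{E_1}}|f(rx)|=\sup_{\xi\in D}|\tilde f(r\xi)|=\sup_{x\in B_{E_2}}|\Psi f(rx)|.$$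
Letting $r\to1$ gives $\|\Psi f\|=\|f\|$. So $\Psi:H^\infty(B_{E_1})\to H^\infty(B_{E_2})$ is a linear isometry.

**Step 3: $\Psi$ is onto.** The Taylor polynomials of $\Psi f$ are $R_2R_1^{-1}P_k$. The same construction with $E_1$ and $E_2$ exchanged sends a function with Taylor polynomials $Q_k$ to one with Taylor polynomials $R_1R_2^{-1}Q_k$. The two constructions are inverse to each other. $\square$

*The two preduals.* For a Banach space $E$ let $G(E)$ be the closed linear span of $\{\delta_x:x\in B_E\}$ in $H^\infty(B_E)^*$. We check Lemma 1 with $\tau$ the topology of pointwise convergence on $B_E$. If $x\in B_E$, $d=1-\|x\|$ and $0<\|y-x\|<d$, then $\lambda\mapsto f(x+\lambda(y-x))-f(x)$ is bounded by $2\|f\|$ for $|\lambda|<d/\|y-x\|$ and vanishes at $0$, so the Schwarz lemma gives $|f(y)-f(x)|\le2\|f\|\,\|y-x\|/d$. Hence a pointwise limit of a net in $\mathrm{Ball}(H^\infty(B_E))$ is continuous. On finite-dimensional affine sections the net is equicontinuous, so the convergence is uniform on compact sets and the limit is holomorphic there. So the limit is holomorphic, and $\mathrm{Ball}(H^\infty(B_E))$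 is closed in a product of closed discs, hence compact. Finite combinations of the $\delta_x$ are continuous on it, and so are their norm limits. The $\delta_x$ separate points. By Lemma 1, $G(E)$ is a concrete predual of $H^\infty(B_E)$, and *on bounded sets its weak\* topology is pointwise convergence on $B_E$*.

By Lemma 7, $G(E_1)$ and $G(E_2)$ are both isometric preduals of $H^\infty(B_{E_1})$, which is isometric to $H^\infty(B_{c_0})$. The effect of Section 1 is visible: the coordinate functions $x\mapsto x_n$ tend to $0$ pointwise on $B_{E_1}$, while $\Psi$ carries them to the coordinate functions on $B_{E_2}$, which tend pointwise to $x\mapsto x_\infty$. So the two weak\* topologies differ. To prove Theorem 3 we need more, namely that $G(E_1)$ and $G(E_2)$ are not isometric by any map whatever.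

*Proof of Theorem 3.* Suppose $S:G(E_2)\to G(E_1)$ is an onto isometry. Let $A_j=H^\infty(B_{E_j})=G(E_j)^*$ and $T=S^*:A_1\to A_2$. Then $T$ is an onto isometry and a weak\*-homeomorphism.

**Step 1: $T$ is a constant times an algebra isomorphism.** Let $P$ be the set of Lemma 2 for $A_2$, and let $p\in P$. The onto isometry $T^*:A_2^*\to A_1^*$ maps extreme points of the ball to extreme points, so by Lemma 2(i) $Tf(p)=c_p\,f(\tau(p))$ for all $f\in A_1$, with $|c_p|=1$ and $\tau(p)$ in the maximal ideal space of $A_1$. With $u=T1$ we have $c_p=u(p)$. Hence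
$$u\,T(fg)=Tf\cdot Tg\tag{5}$$
at all $p\in P$, since both sides equal $c_p^2f(\tau(p))g(\tau(p))$; so (5) holds in $A_2$ by Lemma 2(i). Choose $f$ with $Tf=1$ and put $g=f$: then $u\,T(f^2)=1$, with $\|u\|=1$ and $\|T(f^2)\|=\|f\|^2=1$. So $|u|=1$ on $B_{E_2}$, and $u$ is constant by the maximum principle on discs through $0$. Put $\Theta=u^{-1}T$. Then $\Theta1=1$, (5) gives $\Theta(fg)=\Theta f\,\Theta g$, and $\Theta:A_1\to A_2$ is an algebra isomorphism, an isometry and a weak\*-homeomorphism.

**Step 2: each $\delta_x\circ\Theta$ acts on linear functionals as a point.** Let $x\in B_{E_2}$ and $\chi=\delta_x\circ\Theta$, a weak\*-continuous character of $A_1$. We look for $y\in B_{E_1}$ with $\chi=\delta_y$. The inclusion $E_1^*\to A_1$ is isometric, and it is weak\*-weak\* continuous on bounded sets, since bounded weak\* convergence in $E_1^*$ is pointwise convergence on $E_1$. So $\chi|_{E_1^*}$ is weak\*-continuous on bounded sets, hence weak\*-continuous by Krein–Šmulian. So there is $y\in E_1$ with $\chi(\varphi)=\varphi(y)$ for all $\varphi\in E_1^*$, and $\|y\|\le\|\chi\|=1$. Suppose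 $\|y\|=1$. Choose $\varphi\in E_1^*$ with $\|\varphi\|=\varphi(y)=1$. On the open ball $|\varphi|<1$, so $\varphi^n\to0$ pointwise and boundedly, that is, weak\* in $A_1$. But $\chi(\varphi^n)=\varphi(y)^n=1$, a contradiction. So $y\in B_{E_1}$.

**Step 3: $\chi=\delta_y$.** We climb from linear functionals to all of $A_1$. Both $\chi$ and $\delta_y$ are weak\*-continuous characters, and they agree on $E_1^*$, hence on finite-type polynomials, hence by Lemma 6 on all continuous homogeneous polynomials. For $f\in A_1$ and $r<1$ the Taylor series of $f(r\,\cdot)$ converges uniformly on $B_{E_1}$, so $\chi$ and $\delta_y$ agree on $f(r\,\cdot)$. As $r\to1$, $f(r\,\cdot)\to f$ pointwise and boundedly, hence weak\*. So $\chi(f)=f(y)$.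

**Step 4: $\Theta$ is composition with a biholomorphic map.** Put $\gamma(x)=y$. Then $\gamma:B_{E_2}\to B_{E_1}$ and $\Theta f=f\circ\gamma$ for all $f\in A_1$. For $\varphi\in E_1^*$ the function $\varphi\circ\gamma=\Theta\varphi$ is holomorphic, so the bounded map $\gamma$ is holomorphic. Steps 2 and 3 apply equally to $\Theta^{-1}$, with $E_1$ and $E_2$ exchanged, since Lemma 6 covers both spaces. So there is a holomorphic $\gamma':B_{E_1}\to B_{E_2}$ with $\Theta^{-1}g=g\circ\gamma'$. Then $f\circ\gamma\circ\gamma'=f$ for all $f\in A_1$ and $g\circ\gamma'\circ\gamma=g$ for all $g\in A_2$. As these functions separate points, $\gamma'=\gamma^{-1}$.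

**Step 5: moving $\gamma(0)$ to $0$.** Let $b=\gamma(0)$, $s=\|b\|<1$, and for $y\in B_{E_1}$ put
$$m_b(y)=\Big(\frac{y_i-b_i}{1-\bar b_iy_i}\Big)_{i\in K}.$$
From $1-\big|\frac{y_i-b_i}{1-\bar b_iy_i}\big|^2=\frac{(1-|y_i|^2)(1-|b_i|^2)}{|1-\bar b_iy_i|^2}\ge\frac{(1-|y_i|^2)(1-|b_i|^2)}{(1+|b_i||y_i|)^2}=1-\big(\frac{|b_i|+|y_i|}{1+|b_i||y_i|}\big)^2$ we see that the $i$-th entry is at most $\frac{|b_i|+|y_i|}{1+|b_i||y_i|}$ in modulus. This is increasing in $|b_i|$ and in $|y_i|$, so with $t=\|y\|$ it is at most $\frac{s+t}{1+st}<1$; it is also at most $|b_i|+|y_i|$, so the entries tend to $0$. Hence $m_b$ maps $B_{E_1}$ into itself. For $a\in\ell_1(K)$ the function $\varphi_a\circ m_b$ is a uniformly convergent series of holomorphic functions, so $m_b$ is holomorphic. Its inverse is $m_{-b}$, coordinate by coordinate. So $\eta=m_b\circ\gamma:B_{E_2}\to B_{E_1}$ is biholomorphic with $\eta(0)=0$.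

**Step 6: a linear isometry that cannot exist.** Let $x\in E_2$, $\|x\|=1$, and $\varphi\in E_1^*$, $\|\varphi\|\le1$. The function $\lambda\mapsto\varphi(\eta(\lambda x))$ maps $\mathbb D$ to $\mathbb D$ and vanishes at $0$. By the Schwarz lemma its derivative at $0$ satisfies $|\varphi(D\eta(0)x)|\le1$. So $\|D\eta(0)\|\le1$, and likewise $\|D(\eta^{-1})(0)\|\le1$. By the chain rule these two operators are inverse to each other. Hence $D\eta(0)$ is a linear isometry of $E_2=C(K)$ onto $E_1=c_0(K)$. But we saw in Section 1 that $\mathrm{Ball}(C(K))$ has the extreme point $1$, while $\mathrm{Ball}(c_0(K))$ has none. This contradiction shows that $G(E_1)$ and $G(E_2)$ are not isometrically isomorphic. $\blacksquare$
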